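# Homogeneous unit tangent sphere bundles and two-point homogeneous spaces

## 1. A first guess: automorphisms of $T_1M$ are differentials of isometries

Let $(M,g)$ be a connected Riemannian manifold of dimension $n\ge2$, and let $T_1M$ be the space of its unit tangent vectors. This space carries a natural contact metric structure, recalled below. Suppose the structure looks the same at every point of $T_1M$: its automorphisms act transitively. Must $M$ be as symmetric as possible, in the sense that any two pairs of points at equal distance are related by an isometry?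

The answer one would first guess is: yes, and for a cheap reason. A point of $T_1M$ is a point of $M$ together with a direction, so an automorphism of $T_1M$ ought to be the differential $df$ of an isometry $f$ of $M$. Then transitivity upstairs says that isometries of $M$ act transitively on unit vectors, and the rest is easy. We shall see that "yes" is right and that the cheap reason is wrong. Let us fix the notions and then test the guess.

**The bundle and its metric.** A vector $X\in T_xM$ has a horizontal lift $X^h$ at $(x,u)\in T_1M$ (move $x$ in direction $X$, transport $u$ parallelly). It has a vertical lift $X^v$ in $TM$ (move $u$ in direction $X$, keep $x$), and a tangential lift $X^t=X^v-g(X,u)u^v$, which is tangent to $T_1M$. For $X\perp u$ we have $X^t=X^v$. The Sasaki metric $g_S$ makes horizontal and vertical lifts orthogonal and lifts lengths isometrically. If $\alpha(s)=(x(s),u(s))$ is a curve in $T_1M$, its velocity is $a^h+b^t$ with $a=\dot x$ and $b=\nabla_su$.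

**The contact metric structure.** Let $J$ be the almost complex structure on $TM$ with $JX^h=X^v$, $JX^v=-X^h$, and let $N=u^v$ be the unit normal of $T_1M$. Then $\xi'=-JN=u^h$ generates the geodesic flow $\Phi_t$. Let $\eta'$ be the $g_S$-dual form of $\xi'$, and let $\varphi$ be the tangential part of $J$. The standard contact metric structure is
$$\bar g=\tfrac14g_S,\qquad \xi=2\xi',\qquad \eta=\tfrac12\eta',\qquad \varphi .$$
$\mathrm{Aut}(T_1M)$ is the group of diffeomorphisms preserving $(\xi,\eta,\varphi,\bar g)$. This is the same as preserving $(\xi',\eta',\varphi,g_S)$. We call $T_1M$ a *homogeneous contact metric manifold* if $\mathrm{Aut}(T_1M)$ is transitive on $T_1M$.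

At $(x,u)$ we have $\ker\eta=H\oplus V$ with $H=\{a^h\}$, $V=\{b^t\}$, $a,b\in u^\perp$. We write $(a,b)=a^h+b^t$. Then
$$|(a,b)|^2_{g_S}=|a|^2+|b|^2,\qquad \varphi(a,b)=(-b,a). \tag{1}$$
Note that $V$ is the tangent distribution of the fibers of $\pi:T_1M\to M$.

*Example.* $T_1\mathbb R^2=\mathbb R^2\times S^1$ with coordinates $(x,y,\theta)$ and the product metric. Here $\xi'=\cos\theta\,\partial_x+\sin\theta\,\partial_y$, $\eta'=\cos\theta\,dx+\sin\theta\,dy$, $H$ is spanned by $e=-\sin\theta\,\partial_x+\cos\theta\,\partial_y$, $V$ by $\partial_\theta$, and $\varphi e=\partial_\theta$, $\varphi\partial_\theta=-e$.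

**Two-point homogeneous.** $(M,g)$ is two-point homogeneous if for $d(p,q)=d(p',q')$ there is an isometry taking $p$ to $p'$ and $q$ to $q'$. Examples are $\mathbb R^n$ and $S^n$. A flat torus $\mathbb R^n/\mathbb Z^n$ is homogeneous but not two-point homogeneous; the flow argument below, together with Lemma 7(ii), confirms this.

For an isometry $f$ of $M$, the map $df$ is an automorphism of $T_1M$, since everything above is natural. Theorem 5.1 of "Geometry of Riemannian manifolds" (http://publi.math.unideb.hu/load_pdf.php?p=657) states that if $M$ is two-point homogeneous, then $T_1M$ is a homogeneous contact metric manifold. Our question is the converse.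

**Test: flat tori.** Every automorphism preserves $\xi'$, hence commutes with $\Phi_t$ and preserves the periods of its orbits. In $\mathbb R^n/\mathbb Z^n$ the direction $e_1$ gives an orbit of period $1$, and the direction proportional to $(1,\sqrt2,0,\dots,0)$ gives one that never closes. So $T_1M$ is not homogeneous, in agreement with the guess.

**Test: quotients of $S^3$.** Let $M=S^3/\langle\zeta\rangle$, with $S^3\subset\mathbb C^2$, $\zeta=e^{2\pi i/p}$ acting by scalars, $p\ge3$. The geodesic $e^{it}x$ gives an orbit of period $2\pi/p<\pi$. Take instead $\cos t\,x+\sin t\,y$ with $y$ orthogonal to $x$ and $ix$. It meets the orbit of $x$ under scalars $\zeta^k$ only when $\sin t=0$, so its period is at least $\pi$. Again $T_1M$ is not homogeneous.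

**Test: the round sphere.** On $S^n\subset\mathbb R^{n+1}$ the geodesic flow is $\Phi_t(x,u)=(\cos t\,x+\sin t\,u,\,-\sin t\,x+\cos t\,u)$. For $a,b\perp x,u$ the vector $(a,b)$ is the velocity $(\dot x,\dot u)=(a,b)$, so
$$d\Phi_t(a,b)=(\cos t\,a+\sin t\,b,\;-\sin t\,a+\cos t\,b).$$
This is isometric and commutes with $\varphi$. Also $\Phi_t$ preserves $\xi'$ and $\eta'$. So every $\Phi_t$ is an automorphism. But $\Phi_{\pi/2}$ sends the vertical vector $(0,b)$ to the horizontal vector $(b,0)$: it tears the fibers apart and is not of the form $df$. The cheap reason is false, although the answer survives, because $S^n$ is two-point homogeneous.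

## 2. Three theorems, and what fiber preservation would give

Let $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$. The **Jacobi operator** $R_uX=R(X,u)u$ is a symmetric operator on $u^\perp$. On the unit sphere $R_u=\mathrm{id}$. For $S^2\times S^2$ (unit spheres) its eigenvalues are $1,0,0$ if $u$ is tangent to a factor, and $\frac12,\frac12,0$ if $u=(e+e')/\sqrt2$ with unit $e,e'$ in the two factors. Put $R'_u=(\nabla_uR)(\cdot,u)u$ and
$$K=K_u=1-R_u\quad\text{on }u^\perp .$$

**Theorem A.** If $(T_1M,\xi,\eta,\varphi,\bar g)$ is a homogeneous contact metric manifold, then $M$ is complete, $\mathrm{Iso}(M)$ acts transitively on $T_1M$, and $(M,g)$ is two-point homogeneous.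

**Theorem B (local version; no completeness assumed).** Let $h=\frac12L_\xi\varphi$. The following are equivalent:

- (a) every point of $M$ has a neighborhood isometric to an open subset of one fixed two-point homogeneous space;
- (b) any $p,q\in T_1M$ are related by a diffeomorphism between neighborhoods which preserves the structure;
- (c) for all $p,q\in T_1M$ there is a linear isometry $(\ker\eta)_p\to(\ker\eta)_q$ intertwining $\varphi$, $h$ and $\nabla_\xi h$ (here $\nabla$ is the Levi-Civita connection of $\bar g$).

**Theorem C.** Let $M$ be two-point homogeneous, $n\ge2$, and let $\Sigma$ be the (constant) set of eigenvalues of $R_u$ on $u^\perp$. If $\Sigma\neq\{1\}$ and $\Sigma\ne\{1,4\}$, then $\mathrm{Aut}(T_1M)=\{df:f\in\mathrm{Iso}(M)\}$. If $\Sigma=\{1\}$ or $\Sigma=\{1,4\}$, there are automorphisms (geodesic flow maps) which do not preserve the fibers.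

Theorem C measures exactly how far the cheap reason is from the truth. Still, part of it is correct, and we shall use it.

**Lemma 1.** An $F\in\mathrm{Aut}(T_1M)$ that preserves the distribution $V$ equals $df$ for an isometry $f$ of $M$.

*Proof.* The fibers of $\pi$ are spheres $S^{n-1}$, connected because $n\ge2$. So they are the maximal connected leaves of $V$, and $F$ permutes them. Hence there is a bijection $f$ of $M$ with $\pi F=f\pi$. Locally $f=\pi\circ F\circ s$ with $s$ a smooth section of $\pi$, so $f$ is smooth; the same holds for $f^{-1}$. Next, $F$ preserves the $g_S$-orthogonal complement $V^\perp$, on which $d\pi$ is isometric. For $X\in T_xM$ we have $df(X)=d\pi(F_*X^h)$ with $F_*X^h\in V^\perp$ of length $|X|$, so $|df(X)|=|X|$ and $f$ is an isometry. Finally $F_*\xi'=\xi'$ gives $df(u)=d\pi(F_*u^h)=d\pi\big((F(u))^h\big)=F(u)$. $\square$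

## 3. Tensors on $\ker\eta$ produced by the geodesic flow

We now look for tensors on $\ker\eta$ built from the structure alone; every automorphism must preserve them.

**Step 1: the Lie derivative along the flow.** The purpose is to write $L_{\xi'}$ in terms of the curvature. For a section $Z=(a,b)$ of $\ker\eta$ put $DZ=(a',b')$, where $'$ is covariant differentiation along the geodesic $\gamma$ under the $\xi'$-orbit. Since $\gamma'$ is parallel, $a',b'$ stay in $u^\perp$. $D$ is a derivation along $\xi'$, i.e. $D(fZ)=\xi'(f)Z+fDZ$, it is compatible with $g_S$, and by (1) it commutes with $\varphi$.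

**Lemma 2.** $L_{\xi'}Z=(a'-b,\;b'+R_ua)$.

*Proof.* First, $d\Phi_t(J(0),J'(0))=(J(t),J'(t))$ for every normal Jacobi field $J$ along $\gamma$. Indeed, take a curve $(x(s),u(s))$ in $T_1M$ with velocity $(a,b)$ at $s=0$ and set $\gamma_s(t)=\exp_{x(s)}(tu(s))$ (for small $s$). The variation field $J=\partial_s\gamma_s|_{s=0}$ satisfies $J(0)=a$ and $J'=\nabla_t\partial_s\gamma_s=\nabla_s\partial_t\gamma_s$, so $J'(0)=b$. The velocity of $s\mapsto\Phi_t(x(s),u(s))=\gamma_s'(t)$ is $(J(t),J'(t))$.

Take a basis $J_i$ of normal Jacobi fields along a segment of $\gamma$ and write $Z=\sum f_i(J_i,J_i')$ along the orbit. The fields $(J_i,J'_i)$ are invariant under the flow, so $L_{\xi'}Z=\sum f_i'(J_i,J_i')$. From $a=\sum f_iJ_i$, $b=\sum f_iJ_i'$ and $J_i''=-R_uJ_i$ we get $a'=\sum f_i'J_i+b$ and $b'=\sum f_i'J_i'-R_ua$. $\square$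

**Step 2: symmetric and skew parts.** The purpose is to split $L_{\xi'}$ into pieces that automorphisms preserve separately. Lemma 2 says $L_{\xi'}=D+B$ with $B=\begin{pmatrix}0&-1\\R_u&0\end{pmatrix}$. With $1+R_u=2-K$, the symmetric and skew parts are
$$B_s=-\tfrac12\begin{pmatrix}0&K\\K&0\end{pmatrix},\qquad B_a=\tfrac12\begin{pmatrix}0&-(1+R_u)\\1+R_u&0\end{pmatrix}=(1-\tfrac12K)\varphi,$$
where $K$ acts diagonally. Since $D$ is metric, on $\ker\eta$
$$(L_{\xi'}g_S)(Z,W)=-g_S(BZ,W)-g_S(Z,BW)=-2g_S(B_sZ,W).$$
So a (local) automorphism preserves $B_s$, and therefore also the derivation $D^1:=L_{\xi'}-B_s=D+B_a$.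

**Step 3: complex notation.** The purpose is to make the algebra short. Identify $(\ker\eta)_{(x,u)}\cong u^\perp\otimes\mathbb C$ by $(a,b)\leftrightarrow a+ib$. By (1), $\varphi=i$. Let $\tau$ be complex conjugation. Real operators on $u^\perp$ are extended complex linearly and commute with $i$ and $\tau$. This applies to $K$ and to
$$K':=-R'_u,$$
the derivative of $K$ along $\gamma$. We do not assume that $K$ and $K'$ commute with each other.

**Step 4: the tensor $h$.** Since $D$ and $B_a$ commute with $\varphi$, and $B_s$ anticommutes with $\varphi$,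
$$h=\tfrac12L_\xi\varphi=L_{\xi'}\varphi=[B_s,\varphi]=-2\varphi B_s=\begin{pmatrix}-K&0\\0&K\end{pmatrix}=-K\tau. \tag{2}$$

*Check on $T_1\mathbb R^2$.* There $K=1$, $[\xi',\partial_\theta]=-e$ and $[\xi',e]=0$, as Lemma 2 predicts. So $(L_{\xi'}\varphi)e=[\xi',\partial_\theta]-\varphi[\xi',e]=-e$ and $(L_{\xi'}\varphi)\partial_\theta=-[\xi',e]-\varphi[\xi',\partial_\theta]=\varphi e=\partial_\theta$. This agrees with (2).

**Step 5: the tensor $Q$.** To see the derivative of curvature, differentiate $h$ by an invariant derivation: $Q:=D^1h=[D,h]+[B_a,h]$. By (2), $[D,h]=-K'\tau$. As $\varphi h=-h\varphi$ and $K$ commutes with $h$ and $\varphi$, $[B_a,h]=(1-\frac12K)\cdot2\varphi h=(2-K)\varphi h=-i(2K-K^2)\tau$. Thus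
$$Q=-(K'+iL)\tau,\qquad L:=2K-K^2. \tag{3}$$

From now on we use only the following consequence of homogeneity.

**(I)** For all $p,q\in T_1M$ there is a unitary (isometric, $\varphi$-linear) map $U:(\ker\eta)_p\to(\ker\eta)_q$ with $Uh_pU^{-1}=h_q$ and $UQ_pU^{-1}=Q_q$.

It holds if $T_1M$ is homogeneous, or locally homogeneous as in (b) of Theorem B: take $U=F_*$. A field of operators on $\ker\eta$ is called **equivariant** if it is respected by all these $U$. For example $\varphi,h,Q,h^2$ are equivariant, and so are the spectral projections of $h^2$.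

## 4. Surfaces by hand, and the sign of $K$

**The case $n=2$.** Here $K=1-\kappa$ with $\kappa$ the Gauss curvature. Suppose $T_1M$ is homogeneous. By (2), $h$ has eigenvalues $\mp(1-\kappa)$, so $|1-\kappa|$ is constant. As $1-\kappa$ is continuous and $M$ connected, $\kappa$ is constant. Also $\xi$ is invariant under a transitive group, so its integral curves exist for a uniform time, $\xi$ is complete, and $M$ is complete.

If $\kappa\ne1$, then $V$ is the eigenspace of $h|_{\ker\eta}$ for the eigenvalue $1-\kappa\neq0$. It is preserved, Lemma 1 applies, and $\mathrm{Iso}(M)$ is transitive on $T_1M$. If $\kappa=1$, then $h=0$ and we learn nothing from $h$; but $M=S^2/\Gamma$ with $\Gamma\subset O(3)$ acting freely. Rotations have fixed points, so $\Gamma\cap SO(3)=1$, $\Gamma$ has order at most $2$, and a nontrivial element is a fixed-point-free involution, i.e. $-1$. So $M=S^2$ or $\mathbb{RP}^2$, and again $\mathrm{Iso}(M)$ is transitive on $T_1M$.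

**The sensible first approach for all $n$.** Try to recognize $V$ inside $\ker\eta$ by means of $h$, and apply Lemma 1. By (2) the sum of the eigenspaces of $h$ with positive eigenvalue is
$$\{b^t:b\in K_{>0}\}\oplus\{a^h:a\in K_{<0}\},$$
with $K_{>0},K_{<0}$ the spans of the eigenvectors with positive, negative eigenvalue. If $K>0$ everywhere, this is $V$ and we are done. But $h^2=K^2$ forgets the sign of $K$, and on $\ker K$ the tensor $h$ vanishes. So the approach stops as soon as $R_u$ has eigenvalues on both sides of $1$, or the eigenvalue $1$. Nothing so far excludes this, and $S^n$ shows that for $K=0$ the desired conclusion is false.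

So we change the goal: do not look for $V$, but extract from (I) that $M$ is locally symmetric, i.e. that $K'=0$. We return to automorphisms once $M$ is known up to its fundamental group.

## 5. Blocks of $K'$ and their constant ranks

Decompose $K'$ into blocks with respect to the eigenspaces of $K$. We want every block to vanish. The diagonal ones vanish by differentiation. For the others, pointwise algebra will only give constancy of rank.

**Lemma 3.** Assume (I).

1. The eigenvalues of $K$ (hence of $R_u$), with multiplicities, are constant on $T_1M$. The spectral projections $P_k$ of $K$ are smooth and $P_kK'P_k=0$.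
2. For $\lambda\ge0$ with $\lambda^2\in\operatorname{spec}K^2$ let $\Pi_\lambda$ be the spectral projection of $K^2$ for $\lambda^2$. For $\lambda\ne\mu$ the rank of $\Pi_\lambda K'\Pi_\mu$ is constant on $T_1M$.
3. For $\lambda>0$ the rank of $P_\lambda K'P_{-\lambda}$ is constant on $T_1M$ (with $P_k=0$ if $k$ is not an eigenvalue).
4. $[K,K']+2iK^3$ is equivariant.

*Proof.*

**(1): constant spectrum.** $h^2=K\tau K\tau=K^2$ is equivariant, so its spectrum is constant. The ordered eigenvalues of $K$ are continuous on $T_1M$, which is connected since $M$ and $S^{n-1}$ are, and take values in the finite set of square roots of $\operatorname{spec}K^2$. So they are constant. Each $P_k$ is then a fixed polynomial in $K$, hence smooth. Differentiating $KP_k=kP_k$ along $\gamma$ gives $K'P_k+KP_k'=kP_k'$. Multiplying by $P_k$ on the left gives $P_kK'P_k+kP_kP_k'=kP_kP_k'$, that is, $P_kK'P_k=0$.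

**(2): blocks between different $|k|$.** These are the blocks which the structure sees directly, because $\Pi_\lambda$ is a spectral projection of $h^2$ and so equivariant. It is real, and commutes with $\tau$ and $L$. So $\Pi_\lambda L\Pi_\mu=0$ and by (3) $\Pi_\lambda Q\Pi_\mu=-\Pi_\lambda K'\Pi_\mu\tau$ is equivariant. Its real rank on $\ker\eta$ is twice the rank of $\Pi_\lambda K'\Pi_\mu$ on $u^\perp$.

**(4): a combination in which $L$ is tamed.** The blocks between $\lambda$ and $-\lambda$ are harder, since $P_\lambda$ and $P_{-\lambda}$ are not known to be equivariant separately. We prepare for them. Since $\tau i\tau=-i$,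
$$hQ=K\tau(K'+iL)\tau=K(K'-iL),\qquad Qh=(K'+iL)\tau K\tau=(K'+iL)K.$$
So $hQ-Qh=[K,K']-2iKL=[K,K']-4iK^2+2iK^3$. As $4\varphi h^2=4iK^2$, the operator
$$Y:=hQ-Qh+4\varphi h^2=[K,K']+2iK^3$$
is equivariant.

**(3): blocks between $\lambda$ and $-\lambda$.** The purpose is to square away the sign of $K$. On the image of $\Pi_\lambda$ write $K=\lambda\sigma$ with $\sigma=P_\lambda-P_{-\lambda}$, and put $X=\Pi_\lambda K'\Pi_\lambda$. By (1) the diagonal blocks of $X$ vanish, so $X\sigma=-\sigma X$. Then $\Pi_\lambda Y\Pi_\lambda=\lambda(\sigma X-X\sigma)+2i\lambda^3\sigma=2\lambda\sigma(X+i\lambda^2)$. Since $\sigma^2=1$ and $\sigma X\sigma=-X$ on $\operatorname{im}\Pi_\lambda$,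
$$(\Pi_\lambda Y\Pi_\lambda)^2=4\lambda^2(-X+i\lambda^2)(X+i\lambda^2)=-4\lambda^2(X^2+\lambda^4)\quad\text{on }\operatorname{im}\Pi_\lambda.$$
The left side and $\Pi_\lambda$ are equivariant, so $X^2$ is equivariant and has constant rank. $X$ is real symmetric and off-diagonal, with mutually transpose blocks $P_\lambda K'P_{-\lambda}$ and $P_{-\lambda}K'P_\lambda$. Hence $\operatorname{rank}X^2=\operatorname{rank}X=2\operatorname{rank}P_\lambda K'P_{-\lambda}$. $\square$

## 6. Odd bundle maps of constant rank over $\mathbb{RP}^{n-1}$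

Fix $x\in M$ and let $u$ run over the unit sphere $S\subset T_xM$. Two parities matter: $R_{-u}=R_u$, because $R_u$ is quadratic in $u$, while $R'_{-u}=-R'_u$, because $R'_u$ is cubic. So the eigenspaces of $K_u$ live over $\mathbb P=S/\pm1=\mathbb{RP}^{n-1}$, and the blocks of $K'$ are odd maps of constant rank between them.

**Odd $n$ is easy.** If $n$ is odd, then $n-1\ge2$ is even. If $K_u$ had at least two eigenvalues, $TS^{n-1}$ (fiber $u^\perp$) would split as $X\oplus Y$ with both ranks positive. The sphere is simply connected, so $X,Y$ are orientable, and the Euler class $e(TS^{n-1})=\pm e(X)e(Y)$ would vanish since $e(X)\in H^{\operatorname{rank}X}(S^{n-1})=0$. But $e(TS^{n-1})$ evaluates to $\pm2$ on the sphere. So $K_u=k\cdot\mathrm{id}$ with the same $k$ everywhere, and $M$ has constant curvature $1-k$.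

**$n=4$ shows what is needed.** On $S^3\subset\mathbb H$ the space $u^\perp$ is spanned by $iu,ju,ku$, and each of these lines depends only on $\pm u$. So proper subbundles exist. Let $X,Y$ be the line bundles spanned by $iu$ and $ju$, and let $T_u(iu)=f(u)\,ju$. Replacing $u$ by $-u$ gives $T_{-u}(iu)=f(-u)\,ju$, so $T$ is odd if and only if $f$ is odd. An odd function on $S^3$ has a zero; if the rank of $T$ is constant, $T=0$. Neither hypothesis can be dropped: $f=1$ is even of rank $1$, and $f(u)=\operatorname{Re}u$ is odd of nonconstant rank. The general statement replaces "an odd function has a zero" by characteristic classes.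

We recall the tools. For a compact connected base, $KO$ is the Grothendieck group of real vector bundles. The classes of $F$ and $G$ agree if and only if $F\oplus\varepsilon^s\cong G\oplus\varepsilon^s$ for some trivial $\varepsilon^s$: equality means $F\oplus A\cong G\oplus A$ for some bundle $A$, and one adds a complement of $A$ in a trivial bundle. $\widetilde{KO}$ is the part of rank $0$. The total Stiefel–Whitney class $w$ is multiplicative, is $1$ on trivial bundles, and $w_j$ vanishes above the rank. Let $\mathcal L$ be the tautological line bundle on $\mathbb P$. Then $w(\mathcal L)=1+x$ with $H^*(\mathbb{RP}^{n-1};\mathbb Z_2)=\mathbb Z_2[x]/(x^n)$, and $\mathcal L\otimes\mathcal L$ is trivial. By Adams (*Vector fields on spheres*, Ann. of Math. 75 (1962), Thm 7.4), $\widetilde{KO}(\mathbb{RP}^{n-1})$ is a finite cyclic group generated by $[\mathcal L]-1$. Let $E=\mathcal L^\perp$, with fiber $u^\perp$ at $[u]$; so $E\oplus\mathcal L$ is trivial of rank $n$.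

**Lemma 4.** Let $X,Y\subset E$ be mutually orthogonal subbundles, and let $T_u:X_{[u]}\to Y_{[u]}$ be linear, continuous in $u\in S$, with $T_{-u}=-T_u$ and constant rank $r$. Then $r=0$.

*Proof.* Suppose $r\ge1$.

**Step 1: $T$ turns into an isomorphism $F\otimes\mathcal L\cong F'$.** Since $\ker T_u=\ker T_{-u}$ and the rank is constant, $\ker T$ is a subbundle of $X$ over $\mathbb P$. Let $F$ be its orthogonal complement in $X$, and $F'=T(F)\subset Y$; both have rank $r$, so $2r\le n-1$. The map $w\otimes su\mapsto sT_uw$ is well defined on $F\otimes\mathcal L$: writing $su=(-s)(-u)$ gives $-sT_{-u}w=sT_uw$. It is an isomorphism onto $F'$. Let $C$ be the orthogonal complement of $F\oplus F'$ in $E$; its rank is $n-1-2r$. Then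
$$F\oplus(F\otimes\mathcal L)\oplus C\oplus\mathcal L\ \text{ is trivial}. \tag{4}$$

**Step 2: compute $w(F)$ and $w(F\otimes\mathcal L)$.** By Adams' theorem, $[F]-r=b([\mathcal L]-1)$, and by finiteness of the group we may take an integer $b\ge0$. So $[F]+b=b[\mathcal L]+r$, and for some $s$, with $p=b+s$ and $q=r+s$,
$$F\oplus\varepsilon^p\cong\mathcal L^{\oplus b}\oplus\varepsilon^q .$$
Tensoring with $\mathcal L$ gives $(F\otimes\mathcal L)\oplus\mathcal L^{\oplus p}\cong\varepsilon^b\oplus\mathcal L^{\oplus q}$. Hence
$$w(F)=(1+x)^b,\qquad w(F\otimes\mathcal L)=(1+x)^{q-p}=(1+x)^{r-b}.$$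
The unknown $b$ cancels in the product.

**Step 3: a contradiction from $w(C)$.** By (4), $(1+x)^{r+1}w(C)=1$, so
$$w(C)=(1+x)^{-(r+1)}=\sum_j\binom{r+j}{r}x^j\pmod2 .$$
As $C$ has rank $n-1-2r$, we have $w_j(C)=0$ for $j\ge n-2r$; and $x^j\neq0$ for $j\le n-1$. So $\binom Nr$ is even for the $2r$ consecutive integers $N=r+j$, $n-2r\le j\le n-1$. Let $2^a\le r<2^{a+1}$. As $2^{a+1}\le2r$, one of these $N$ satisfies $N\equiv r\pmod{2^{a+1}}$. Then each binary digit $1$ of $r$ is also a digit $1$ of $N$, and by Lucas' theorem $\binom Nr\equiv\prod_i\binom{N_i}{r_i}=1\pmod2$, with $N_i,r_i$ the binary digits. This is a contradiction. $\square$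

## 7. Parallel curvature

**Proposition 5.** Assume (I). Then $R_u$ has constant spectrum on $T_1M$, $R'_u=0$ for all $u$, and $\nabla R=0$.

*Proof.* The first claim is Lemma 3(1).

**Step 1: $K'=0$.** Fix $x$. The multiplicities are constant and $K_{-u}=K_u$, so the eigenspaces of $K_u$ form mutually orthogonal subbundles of $E$ over $\mathbb P$. Apply Lemma 4 to $T_u=\Pi_\lambda K'\Pi_\mu$ from $\operatorname{im}\Pi_\mu$ to $\operatorname{im}\Pi_\lambda$ ($\lambda\ne\mu$), and to $T_u=P_\lambda K'P_{-\lambda}$ from $\operatorname{im}P_{-\lambda}$ to $\operatorname{im}P_\lambda$ ($\lambda>0$). These are odd in $u$, and by Lemma 3 they have constant rank, so all vanish. The transposed blocks vanish by symmetry of $K'$, and $P_kK'P_k=0$ covers the diagonal. So $K'=0$, i.e. $R'_u=0$.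

**Step 2: the local geodesic symmetries are isometries.** By Step 1, $R_{\gamma'}$ is parallel along every geodesic $\gamma$. Let $p=\gamma(0)$, and let $J$ be a normal Jacobi field along $\gamma$ with $J(0)=0$. In a parallel frame, $J''=-R_0J$ with a constant matrix $R_0$. The function $-J(-t)$ solves the same equation with the same initial values, so $J(-t)=-J(t)$ in this frame and $|J(-t)|=|J(t)|$. Let $s_p=\exp_p\circ(-1)\circ\exp_p^{-1}$ near $p$. With $u=\gamma'(0)$ and $w=J'(0)$ we have $J(t)=d(\exp_p)_{tu}(tw)$, hence $ds_p(J(t))=d(\exp_p)_{-tu}(-tw)=J(-t)$. So $ds_p$ preserves the norms of vectors normal to the radial direction. It maps radial unit vectors to radial unit vectors and, by the Gauss lemma, preserves the splitting into radial and normal parts. Thus $ds_p$ preserves norms and, by polarization, $s_p$ is an isometry.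

**Step 3: $\nabla R=0$.** The isometry $s_p$ preserves $\nabla R$ at $p$, and $ds_p=-1$ on $T_pM$. As a covariant tensor $\nabla R$ has order $5$, so $(\nabla R)_p=-(\nabla R)_p=0$. $\square$

## 8. Symmetric spaces with constant Jacobi spectrum

For a simply connected symmetric space $N$ with base point $o$ put $\mathfrak p=T_oN$, $\mathfrak k=\operatorname{span}R(\mathfrak p,\mathfrak p)\subset\mathfrak{so}(\mathfrak p)$ and $\mathfrak g=\mathfrak k\oplus\mathfrak p$, with $[A,X]=AX$ and $[X,Y]=-R(X,Y)$ for $A\in\mathfrak k$, $X,Y\in\mathfrak p$. This is the transvection Lie algebra. Then $R(X,Y)Z=-[[X,Y],Z]$, so $R_uX=-[[X,u],u]=-[u,[u,X]]$, i.e.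
$$R_u=-\mathrm{ad}(u)^2|_{\mathfrak p}. \tag{5}$$
A subspace $\mathfrak a\subset\mathfrak p$ is abelian if $[\mathfrak a,\mathfrak a]=0$, and the rank of $N$ is the maximal dimension of such $\mathfrak a$. For example, in $S^2\times S^2$ two vectors tangent to different factors span an abelian subspace.

**Lemma 6.** Let $N$ be a simply connected symmetric space, $\dim N=n\ge2$, with $R_u$ of constant spectrum on $T_1N$. Then $N$ is either flat ($N=\mathbb R^n$), or irreducible of rank one and of compact type ($N$ compact) or noncompact type (curvature $\le0$). In all cases $\mathrm{Iso}(N)$ is transitive on $T_1N$.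

*Proof.*

**Step 1: an abelian plane forces flatness.** Suppose $\mathfrak a\subset\mathfrak p$ is abelian with $\dim\mathfrak a\ge2$. For $u,v\in\mathfrak a$ the operators $\mathrm{ad}(u),\mathrm{ad}(v)$ commute, because $[u,v]=0$. So all $\mathrm{ad}(u)\mathrm{ad}(v)|_{\mathfrak p}$ with $u,v\in\mathfrak a$ commute. By (5), $-\mathrm{ad}(u)\mathrm{ad}(v)|_{\mathfrak p}=\frac12(R_{u+v}-R_u-R_v)$ is symmetric (here $R_wX=R(X,w)w$ on $\mathfrak p$ for any $w$). So there is an orthonormal basis $X_i$ of $\mathfrak p$ with
$$-\mathrm{ad}(u)\mathrm{ad}(v)X_i=b_i(u,v)X_i ,$$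
$b_i$ symmetric bilinear on $\mathfrak a$. For unit $u$, $b_i(u,u)$ is an eigenvalue of $R_u$ on $\mathfrak p$, so it lies in a fixed finite set: the constant spectrum together with $0$, from $R_uu=0$. The unit sphere of $\mathfrak a$ is connected, so $b_i(u,u)=c_i$ is constant there and $b_i(u,v)=c_i\langle u,v\rangle$. For orthonormal $u,v\in\mathfrak a$,
$$c_i^2X_i=\mathrm{ad}(u)^2\mathrm{ad}(v)^2X_i=(\mathrm{ad}(u)\mathrm{ad}(v))^2X_i=b_i(u,v)^2X_i=0 .$$
So all $c_i=0$ and $R_u=0$ for $u\in\mathfrak a$. By constancy of the spectrum $R_w=0$ for all $w$, and $N$ is flat, $N=\mathbb R^n$.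

**Step 2: the non-flat case.** If $N$ is not flat, every abelian subspace has dimension at most $1$. Vectors tangent to different de Rham factors commute, so $N$ is irreducible. A simply connected irreducible non-flat symmetric space is of compact type, and then compact, or of noncompact type, and then of curvature $\le0$.

**Step 3: transitivity on unit vectors.** For $\mathbb R^n$ it is clear. Let $N$ be non-flat, so of rank one. (One can use $\mathfrak p=\bigcup_k\mathrm{Ad}(k)\mathfrak a$, $k$ in the isotropy group; see Helgason, *Differential Geometry, Lie Groups, and Symmetric Spaces*, Ch. V, §6. In rank one there is a short direct argument.) Let $K_0$ be the identity component of the compact group of linear isometries of $\mathfrak p$ preserving the curvature tensor $R$ at $o$. By Cartan's theorem each element of $K_0$ is the differential at $o$ of an isometry of $N$. As $\nabla R=0$, the Ricci identity gives $R(X,Y)\cdot R=0$, so the Lie algebra of $K_0$ contains all $R(X,Y)$. Let $v\in\mathfrak p$ be a unit vector, and let $w\perp v$ be orthogonal to the tangent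 space of the orbit $K_0v$. Then $0=\langle R(X,Y)v,w\rangle=\langle R(v,w)X,Y\rangle$ for all $X,Y$, so $[v,w]=-R(v,w)=0$ and $w=0$ by rank one. So each orbit is open in the unit sphere of $\mathfrak p$. It is also compact, and the sphere is connected, so $K_0$ is transitive on it. As $N$ is homogeneous, $\mathrm{Iso}(N)$ is transitive on $T_1N$. $\square$

**Lemma 7.** (i) If $M$ is complete and $\mathrm{Iso}(M)$ is transitive on $T_1M$, then $M$ is two-point homogeneous. (ii) If $M$ is two-point homogeneous, then $M$ is complete and $\mathrm{Iso}(M)$ is transitive on $T_1M$.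

*Proof.* (i) Let $d(p,q)=d(p',q')=r$. If $r=0$, use transitivity on $M$. If $r>0$, let $u,u'$ be the initial velocities of minimizing unit speed geodesics from $p$ to $q$ and from $p'$ to $q'$. An isometry $f$ with $df(u)=u'$ maps $(p,q)$ to $(p',q')$.

(ii) Distance $0$ shows that $M$ is homogeneous, hence complete with constant injectivity radius. For unit vectors $u\in T_pM$, $w\in T_qM$ and $r>0$ smaller than the injectivity radius, some isometry $f$ maps $(p,\exp_pru)$ to $(q,\exp_qrw)$. It maps the unique minimizing geodesic of the first pair to that of the second, so $df(u)=w$. $\square$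

## 9. Proof of Theorem A: from the universal cover down to $M$

Let $T_1M$ be homogeneous. As for surfaces, $\xi$ is invariant under a transitive group, so its integral curves exist for a uniform time and $\xi$ is complete. So every geodesic extends indefinitely and $M$ is complete. (I) holds, and by Proposition 5 $M$ is locally symmetric with constant Jacobi spectrum. Its universal cover $\widetilde M$ is complete, simply connected and locally symmetric, hence a symmetric space as in Lemma 6. Write $M=\widetilde M/\Gamma$ with deck group $\Gamma$. The task left is to pass from $\widetilde M$ to $M$; the tests with tori and quotients of $S^3$ show that it is not empty.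

**Case 1: $\widetilde M$ flat or of noncompact type.** Now the first approach works. Here $R_u\le0$, so $K\ge1$, and by (2) $V$ is the sum of the eigenspaces of $h|_{\ker\eta}$ with positive eigenvalue. So every $F\in\mathrm{Aut}(T_1M)$ preserves $V$ and equals some $df$ by Lemma 1. Hence $\mathrm{Iso}(M)$ is transitive on $T_1M$.

**Case 2: $\widetilde M$ of compact type.** Here automorphisms need not preserve the fibers. Instead we use what they always preserve, the periods of the geodesic flow. $\widetilde M$ is compact, so $\Gamma$, acting freely and properly discontinuously, is finite. It acts freely on $T_1\widetilde M$, and $T_1M=T_1\widetilde M/\Gamma$. If $\Gamma=1$, Lemma 6 gives transitivity. Let $\Gamma\neq1$, and let $\Phi_t$ denote the geodesic flow on both bundles.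

**Step 1: every nontrivial deck transformation has an axis.** Let $1\ne\sigma'\in\Gamma$. Let $x_0$ minimize $d(x,\sigma'x)$, with minimum $s>0$, and let $c:[0,s]\to\widetilde M$ be a minimizing unit speed geodesic from $x_0$ to $\sigma'x_0$. Put $y=c(s/2)$. The curve $c|_{[s/2,s]}$ followed by $\sigma'c|_{[0,s/2]}$ joins $y$ to $\sigma'y$ and has length $s\le d(y,\sigma'y)$. So it is minimizing, hence smooth: it has no corner at $\sigma'x_0$, and $d\sigma'(c'(0))=c'(s)$. With $u=c'(0)$,
$$d\sigma'(u)=\Phi_s(u),\qquad s>0. \tag{6}$$

**Step 2: one deck transformation is a time of the geodesic flow.** By (6), $T_1M$ has a periodic $\xi'$-orbit. Automorphisms commute with $\Phi_t$ and are transitive, so all orbits in $T_1M$ are periodic with the same least period $\ell>0$. So for every $u\in T_1\widetilde M$ the vector $\Phi_\ell(u)$ lies in the $\Gamma$-orbit of $u$. The finitely many sets $\{u:\Phi_\ell(u)=d\sigma(u)\}$, $\sigma\in\Gamma$, are closed, pairwise disjoint (by freeness) and cover the connected space $T_1\widetilde M$. So one of them is everything: there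 is one $\sigma\in\Gamma$ with
$$\Phi_\ell=d\sigma\quad\text{on }T_1\widetilde M. \tag{7}$$

**Step 3: $\Gamma=\langle\sigma\rangle$.** Given $1\neq\sigma'\in\Gamma$ take $u,s$ as in (6). The orbit of the image of $u$ in $T_1M$ closes up at time $s$, so $s=j\ell$ for an integer $j$, and by (7) $d\sigma'(u)=\Phi_{j\ell}(u)=d\sigma^j(u)$. By freeness, $\sigma'=\sigma^j$.

**Step 4: $\sigma$ is central in $\mathrm{Iso}(\widetilde M)$.** Isometries commute with the geodesic flow. So for $f\in\mathrm{Iso}(\widetilde M)$, by (7), $d(f\sigma f^{-1})=df\,\Phi_\ell\,df^{-1}=\Phi_\ell=d\sigma$ on $T_1\widetilde M$, hence $f\sigma f^{-1}=\sigma$.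

**Step 5: all isometries descend.** By Steps 3 and 4 every isometry of $\widetilde M$ commutes with $\Gamma$ and descends to an isometry of $M$. As $\mathrm{Iso}(\widetilde M)$ is transitive on $T_1\widetilde M$ (Lemma 6), $\mathrm{Iso}(M)$ is transitive on $T_1M=T_1\widetilde M/\Gamma$.

In both cases $M$ is complete and $\mathrm{Iso}(M)$ is transitive on $T_1M$. By Lemma 7(i), $M$ is two-point homogeneous. $\blacksquare$

Together with Theorem 5.1 quoted in Section 1 (which also follows from Lemma 7(ii), as each $df$ is an automorphism): *$T_1M$ is a homogeneous contact metric manifold if and only if $(M,g)$ is two-point homogeneous.*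

## 10. Proof of Theorem B: reading $Q$ off $\nabla_\xi h$

**Step 1: (c) is equivalent to (I).** We must express $Q$ by $\nabla_\xi h$, $\varphi$ and $h$. The structure is contact metric:
$$d\eta(X,Y)=\tfrac12\big(X\eta(Y)-Y\eta(X)-\eta([X,Y])\big)=\bar g(X,\varphi Y).$$
We first derive
$$\nabla_Z\xi=-\varphi Z-\varphi hZ\quad(Z\in\ker\eta) \tag{8}$$
(Blair, *Riemannian Geometry of Contact and Symplectic Manifolds*, Lemma 6.2). As $\eta$ is the $\bar g$-dual of the unit field $\xi$, for $Z,W\in\ker\eta$
$$\bar g(\nabla_Z\xi,W)-\bar g(\nabla_W\xi,Z)=2d\eta(Z,W)=2\bar g(Z,\varphi W)=-2\bar g(\varphi Z,W),$$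
so the skew part of $Z\mapsto\nabla_Z\xi$ on $\ker\eta$ is $-\varphi$. By Section 3,
$$\bar g(\nabla_Z\xi,W)+\bar g(Z,\nabla_W\xi)=(L_\xi\bar g)(Z,W)=-4\bar g(B_sZ,W),$$
so the symmetric part is $-2B_s$. Since $h=-2\varphi B_s$ we have $\varphi h=2B_s$. Finally $\bar g(\nabla_Z\xi,\xi)=0$ as $\xi$ is a unit field. This proves (8).

Next, $\nabla_\xi$ preserves $\ker\eta$. Indeed $L_\xi\eta=0$, because $i_\xi d\eta=0$ and $\eta(\xi)=1$; and $(L_\xi\eta)(Z)=\bar g(\nabla_\xi\xi,Z)+\bar g(\xi,\nabla_Z\xi)=\bar g(\nabla_\xi\xi,Z)$, so $\nabla_\xi\xi=0$. On $\ker\eta$, by (8), $L_\xi Z=\nabla_\xi Z-\nabla_Z\xi=(\nabla_\xi+\varphi)Z+\varphi hZ$. On the other hand $L_\xi=2L_{\xi'}=2D^1+2B_s=2D^1+\varphi h$. Hence $2D^1=\nabla_\xi+\varphi$ and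
$$2Q=2D^1h=\nabla_\xi h+[\varphi,h]=\nabla_\xi h+2\varphi h .$$
So a map intertwining $\varphi$ and $h$ intertwines $\nabla_\xi h$ if and only if it intertwines $Q$. Isometries for $\bar g$ and for $g_S$ are the same.

**Step 2: (a)⇒(b).** Let $N$ be the model. By Lemma 7(ii), $\mathrm{Iso}(N)$ is transitive on $T_1N$. So for unit vectors $u,w$ of $M$ there is a local isometry $f$ of $M$ with $df(u)=w$, and $df$ preserves the structure.

**Step 3: (b)⇒(c).** Take the differential at $p$ of a structure-preserving diffeomorphism sending $p$ to $q$; $\varphi,h,\nabla_\xi h$ are determined by the structure.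

**Step 4: (c)⇒(a).** By Step 1, (I) holds. By Proposition 5, $\nabla R=0$ and $R_u$ has constant spectrum. By Cartan's theorem each point has a neighborhood isometric to an open set of a simply connected symmetric space determined by the curvature tensor at that point. Parallel transport preserves $R$ and $M$ is connected, so the model $N$ is the same for all points. As $N$ is homogeneous, its Jacobi operators have constant spectrum. By Lemma 6, $\mathrm{Iso}(N)$ is transitive on $T_1N$, and by Lemma 7(i) $N$ is two-point homogeneous. $\blacksquare$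

## 11. Proof of Theorem C: the eigenvalue $1$ of the Jacobi operator

Let $M$ be two-point homogeneous. By Lemma 7(ii), $M$ is complete and $\mathrm{Iso}(M)$ is transitive on $T_1M$. The lifts $df$ are automorphisms, so $T_1M$ is homogeneous and the previous sections apply; in particular $K'=0$.

**Step 1: every automorphism preserves $V'=\{b^t:b\in(\ker K_u)^\perp\}$.** With $K'=0$, Lemma 3(4) says that $2iK^3$ is equivariant; here we take $U=F_*$ with $F\in\mathrm{Aut}(T_1M)$. Since $\varphi=i$ is preserved, so is $K^3$, and so is its unique symmetric cube root $K$. The sign of $K$ is now visible. On $(\ker K)^\perp$ we have $\tau=-K^{-1}h$ by (2), so $F_*$ preserves $\tau$ there, and also its $(-1)$-eigenspace, which is $V'=V\cap(\ker K)^\perp$.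

**Step 2: the case $0\notin\operatorname{spec}K$.** Then $V'=V$, and $F=df$ by Lemma 1.

**Step 3: the case $0\in\operatorname{spec}K$, $K\ne0$; the possible $\Sigma$.** Now $1$ is an eigenvalue of $R_u$ but not the only one. By Lemma 6 the universal cover is of compact type and rank one. We recall its root decomposition. For unit $u$, $\mathrm{ad}(u)$ is diagonalizable on $\mathfrak g^{\mathbb C}$ with eigenvalues $i\nu$, where $\nu\in\{0,\pm\theta,\pm2\theta\}$ for some $\theta>0$, since the restricted roots of a rank one space are $\pm\alpha$ and possibly $\pm2\alpha$. For $\nu\ge0$ let $\mathfrak p_\nu,\mathfrak k_\nu$ be the eigenspaces of $-\mathrm{ad}(u)^2$ on $\mathfrak p,\mathfrak k$ for $\nu^2$. By rank one, $\mathfrak p_0=\mathbb Ru$, so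
$$\mathfrak p=\mathbb Ru\oplus\mathfrak p_\theta\oplus\mathfrak p_{2\theta},\qquad R_u=\theta^2\text{ on }\mathfrak p_\theta,\quad R_u=4\theta^2\text{ on }\mathfrak p_{2\theta}.$$
Moreover $\mathrm{ad}(u)$ maps $\mathfrak p_\nu$ into $\mathfrak k_\nu$. By the Jacobi identity eigenvalues of $\mathrm{ad}(u)$ add under brackets, and $(\mathfrak k_\nu\oplus\mathfrak p_\nu)^{\mathbb C}$ is the sum of the eigenspaces for $\pm i\nu$. Hence
$$[\mathfrak k_\mu,\mathfrak p_\nu]\subset\mathfrak p_{\mu+\nu}+\mathfrak p_{|\mu-\nu|}, \tag{9}$$
where $\mathfrak p_\rho=0$ if $\rho\notin\{0,\theta,2\theta\}$. Both eigenvalues of $R_u$ occur, so with $c=\theta^2$ we have $\Sigma=\{c,4c\}\ni1$, i.e. $\Sigma=\{1,4\}$ or $\Sigma=\{\frac14,1\}$. The case $K=0$ is $\Sigma=\{1\}$. So for the first part of the theorem only $\Sigma=\{\frac14,1\}$ remains.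

Let $\kappa_1=1$, $\kappa_2=\frac14$, $E_i(u)=\ker(R_u-\kappa_i)$. So $E_1(u)=\mathfrak p_{2\theta}=\ker K_u$, $E_2(u)=\mathfrak p_\theta$ and $V'=\{b^t:b\in E_2(u)\}$. We show:

**Claim.** Sections of $V'$ together with their brackets span $V$.

Given the claim, $F\in\mathrm{Aut}(T_1M)$ preserves $V'$ and brackets, hence $V$, and $F=df$ by Lemma 1.

**Step 4: the bracket as curvature.** Work on the unit sphere $S\subset T_xM$; now $D$ denotes the flat derivative of $T_xM$. Let $P(u)$ be the projection onto $E_1(u)$, so that on $T_xM$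
$$R_u=\kappa_2(I-uu^T)+(\kappa_1-\kappa_2)P(u).$$
Let $b_1,b_2$ be sections of $E_2$, and $a\in E_1(u)$. Differentiating $Pb_2=0$ gives $\langle D_{b_1}b_2,a\rangle=-\langle(D_{b_1}P)b_2,a\rangle$. Differentiating the formula for $R_u$ gives $(\kappa_1-\kappa_2)D_{b_1}P=D_{b_1}R_u+\kappa_2(b_1u^T+ub_1^T)$. Here $\langle(b_1u^T+ub_1^T)b_2,a\rangle=\langle u,b_2\rangle\langle b_1,a\rangle+\langle b_1,b_2\rangle\langle u,a\rangle=0$. So
$$\langle D_{b_1}b_2,a\rangle=-\tfrac1{\kappa_1-\kappa_2}\langle R(b_2,b_1)u+R(b_2,u)b_1,a\rangle .$$
In $[b_1,b_2]=D_{b_1}b_2-D_{b_2}b_1$ the curvature terms add up to $-2R(b_1,b_2)u+R(b_2,u)b_1-R(b_1,u)b_2$. By the Bianchi identity $R(b_2,u)b_1+R(u,b_1)b_2=-R(b_1,b_2)u$, so this is $-3R(b_1,b_2)u$. With pair symmetry,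
$$\langle[b_1,b_2],a\rangle=\tfrac3{\kappa_1-\kappa_2}\langle R(b_1,b_2)u,a\rangle=\tfrac3{\kappa_1-\kappa_2}\langle R(u,a)b_1,b_2\rangle .$$
If the claim failed at $u$, there would be a unit $a\in E_1(u)$ orthogonal to all brackets at $u$, i.e.
$$\langle R(u,a)b_1,b_2\rangle=0\quad\text{for all }b_1,b_2\in E_2(u). \tag{10}$$

**Step 5: (10) is impossible.** The plan is to produce from (10) a forbidden eigenvalue of a Jacobi operator. Let $b\in E_2(u)$ be a unit vector. Since $\langle R_au,u\rangle=\langle R_ua,a\rangle=\kappa_1$ is the maximal eigenvalue of $R_a$ on $a^\perp\ni u$, we get $R_au=\kappa_1u$. Likewise $\langle R_bu,u\rangle=\kappa_2$ is the minimal eigenvalue of $R_b$ on $b^\perp$, so $R_bu=\kappa_2u$. Put $Z=R(u,a)b+R(u,b)a$. We show $Z=0$, component by component.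

- *$u$-component.* $\langle R(u,a)b,u\rangle=-\langle R(u,a)u,b\rangle=\langle R_ua,b\rangle=0$, and likewise $\langle R(u,b)a,u\rangle=\langle R_ub,a\rangle=0$.
- *$E_2(u)$-component.* Let $b'\in E_2(u)$. By (10), $\langle R(u,a)b,b'\rangle=0$. For $b,b'\in E_2(u)$ let $s(b,b')=\langle R(u,b)a,b'\rangle$. By pair symmetry $s(b',b)=\langle R(u,b')a,b\rangle=\langle R(a,b)u,b'\rangle$, and by Bianchi $R(u,b)a-R(a,b)u=R(u,a)b$. So $s(b,b')-s(b',b)=\langle R(u,a)b,b'\rangle=0$ and $s$ is symmetric. Also $s(b,b)=-\langle R(u,b)b,a\rangle=-\langle R_bu,a\rangle=-|b|^2\kappa_2\langle u,a\rangle=0$. Hence $s=0$.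
- *$E_1(u)$-component.* Let $a'\in E_1(u)=\mathfrak p_{2\theta}$. As $[u,a]\in\mathfrak k_{2\theta}$, (9) gives $R(u,a)a'=-[[u,a],a']\in\mathfrak p_{4\theta}+\mathfrak p_0=\mathbb Ru$, so $\langle R(u,a)b,a'\rangle=-\langle R(u,a)a',b\rangle=0$. As $[u,b]\in\mathfrak k_\theta$, (9) gives $R(u,b)a\in\mathfrak p_{3\theta}+\mathfrak p_\theta=\mathfrak p_\theta$, so $\langle R(u,b)a,a'\rangle=0$.

So for the unit vector $v=(a+b)/\sqrt2\perp u$,
$$R_vu=\tfrac12(R_au+R_bu+Z)=\tfrac12(\kappa_1+\kappa_2)u .$$
Thus $\frac12(\kappa_1+\kappa_2)$ would be an eigenvalue of $R_v$ on $v^\perp$, contradicting $\Sigma=\{\kappa_1,\kappa_2\}$. This proves the claim and the first part of Theorem C.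

**Step 6: the exceptional cases.** The flow $\Phi_t$ preserves $\xi'$ and $\eta'$. Since $K'=0$, the eigenspaces of $R_{\gamma'}$ are parallel along $\gamma$. Solving $J''=-\kappa J$, we find that, in terms of parallel transport, $d\Phi_t$ maps $(a,b)$ with $a,b\in\ker(R_u-\kappa)$, $\kappa>0$, to
$$\Big(\cos(\sqrt\kappa t)\,a+\tfrac{\sin(\sqrt\kappa t)}{\sqrt\kappa}\,b,\;-\sqrt\kappa\sin(\sqrt\kappa t)\,a+\cos(\sqrt\kappa t)\,b\Big).$$
For $\kappa=1$ this is multiplication of $a+ib$ by $e^{-it}$. For $\kappa=4$, $t=\pi/2$ it is $-1$. So if $\Sigma=\{1\}$, all $\Phi_t$ are unitary on $\ker\eta$ and belong to $\mathrm{Aut}(T_1M)$; this is what we saw by hand on $S^n$. If $\Sigma=\{1,4\}$ (for example $\mathbb{CP}^k$, $k\ge2$, with holomorphic sectional curvature $4$), then $\Phi_{\pi/2}$ is unitary on $\ker\eta$ and belongs to $\mathrm{Aut}(T_1M)$. In both cases $\Phi_{\pi/2}$ maps the vertical vectors $b^t$ with $b\in\ker(R_u-1)\ne0$ to horizontal ones. So it does not preserve the fibers and is not of the form $df$. $\blacksquare$
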